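\title{Heat traces of the Yamabe operator on conformally round spheres:
a counterexample in dimension three and a sharp bound under symmetry}

\begin{abstract}
Let $Y$ be the conformal Laplacian of the round sphere $S^n$, $n\ge3$, let $W$ be a smooth positive function, and let $C(W)$ be the best constant in the bound $\operatorname{Tr}e^{-tY_W}\le C(W)\,t^{-n/2}$ for $Y_W=W^{-1/2}YW^{-1/2}$. We study the conjecture that, when $\int W^{n/2}$ is fixed, $C(W)$ is largest for constant $W$. We show that it is false for $n=3$: metrics that contain a long cylinder have a larger constant than the round sphere. For $n\ge4$ we prove that $\operatorname{Tr}e^{-tY_W}<(4\pi t)^{-n/2}\int W^{n/2}$ for all $t>0$ whenever $W$ is invariant under $O(4)$, which gives the conjecture for such $W$ with the sharp constant. Thus for zonal $W$ the conjecture holds if and only if $n\ge4$. The proof combines Lieb--Thirring inequalities, a positivity property of the heat trace as a function of the angular momentum, and the comparison of a Gaussian sum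 with an integral. The case of $n\ge4$ and $W$ without symmetry is not settled here.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge3$, let $(S^n,g)$ be the unit round sphere, $dV$ its volume element and $|S^n|$ its volume. All Laplacians $\Delta$ in this paper carry the sign for which $-\Delta\ge0$. The Yamabe operator, or conformal Laplacian, of $(S^n,g)$ is
\[
Y=-\Delta+\frac n2\Bigl(\frac n2-1\Bigr).
\]
For a smooth function $W>0$ on $S^n$, the operator $Y_W=W^{-1/2}YW^{-1/2}$ is positive and self-adjoint on $L^2(S^n,dV)$, with eigenvalues $0<\lambda_1(W)\le\lambda_2(W)\le\cdots\to\infty$. These are the eigenvalues of the Yamabe operator of the metric $Wg$ (Section~\ref{sec:conformal}), whose volume is $\int W^{n/2}dV$. We call $W$ \emph{normalized} if $\int W^{n/2}dV=|S^n|$, and we put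
\[
C(W)=\sup_{t>0}\,t^{n/2}\operatorname{Tr}e^{-tY_W},\qquad \operatorname{Tr}e^{-tY_W}=\sum_{j\ge1}e^{-t\lambda_j(W)} .
\]
So $C(W)$ is the best constant in the inequality $\operatorname{Tr}e^{-tY_W}\le C(W)\,t^{-n/2}$, $t>0$; the supremum need not be attained. The following conjecture is posed in \cite{problem}:
\begin{quote}
\emph{for every $n\ge3$ and every normalized $W$, one has $C(W)\le C(1)$.}
\end{quote}
Since $Y_{cW}=c^{-1}Y_W$ for a constant $c>0$, we have $C(cW)=c^{n/2}C(W)$. The quantity
\[
\widehat C(W)=\frac{(4\pi)^{n/2}\,C(W)}{\int_{S^n}W^{n/2}\,dV}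
\]
is therefore unchanged when $W$ is multiplied by a constant, and the conjecture says that
\begin{equation}\label{eq:conj}
\widehat C(W)\le\widehat C(1)\qquad\text{for all smooth }W>0 .
\end{equation}

Both ends of the range of $t$ suggest that the round sphere should win. For small $t$, the leading term of the heat trace expansion on the closed manifold $(S^n,Wg)$ gives
\begin{equation}\label{eq:weyl}
\lim_{t\to0}\,(4\pi t)^{n/2}\operatorname{Tr}e^{-tY_W}=\int_{S^n}W^{n/2}\,dV .
\end{equation}
We call $(4\pi t)^{-n/2}\int W^{n/2}dV$ the \emph{Weyl term}. It is the same for all normalized $W$, and \eqref{eq:weyl} shows that $\widehat C(W)\ge1$ always. For large $t$ the trace is governed by $e^{-t\lambda_1(W)}$. H\"older's inequality $\int Wu^2\le\|W\|_{n/2}\|u\|_{2n/(n-2)}^2$ and the sharp Sobolev inequality $\int uYu\ge\frac{n(n-2)}4|S^n|^{2/n}\|u\|_{2n/(n-2)}^2$ give $\lambda_1(W)\ge\frac{n(n-2)}4=\lambda_1(1)$ for normalized $W$, so this term is largest on the round sphere. What the two ends do not see is a metric with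 many eigenvalues in an intermediate range, and in dimension three such metrics defeat the conjecture. A function on $S^n$ is \emph{zonal} if it depends only on the distance to a fixed point.

\begin{theorem}\label{thm:three}
Let $n=3$. Then $\widehat C(1)<1.461$, while for every $\varepsilon>0$ there is a smooth positive zonal $W$ with $\widehat C(W)>4/e-\varepsilon$, where $4/e=1.4715\ldots$. Hence \eqref{eq:conj} fails, and the conjecture is false.
\end{theorem}

In higher dimensions, under a symmetry assumption, the heat trace never reaches the Weyl term.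

\begin{theorem}\label{thm:four}
Let $n\ge4$, and let $W>0$ be smooth on $S^n\subset\mathbb R^{n+1}$ and invariant under $O(4)$ acting on four of the $n+1$ coordinates. Then for every $t>0$
\begin{equation}\label{eq:main}
\operatorname{Tr}e^{-tY_W}<(4\pi t)^{-n/2}\int_{S^n}W^{n/2}\,dV .
\end{equation}
\end{theorem}

For a conformal map $\Psi$ of $S^n$ we write $\Psi^*g=|\Psi'|^2g$.

\begin{corollary}\label{cor:main}
Let $n\ge4$.
\begin{enumerate}
\item[(i)] $C(1)=(4\pi)^{-n/2}|S^n|$, and the supremum is not attained.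
\item[(ii)] Every normalized $W$ satisfies $C(W)\ge C(1)$. So in dimension $n$ the conjecture is equivalent to $C(W)=C(1)$ for all normalized $W$.
\item[(iii)] The conjecture holds, with $C(W)=C(1)$, for all normalized $W$ as in Theorem~\ref{thm:four}, in particular for all normalized zonal $W$, and for all $(W\circ\Psi)|\Psi'|^2$ with such $W$ and $\Psi$ a conformal map of $S^n$.
\end{enumerate}
\end{corollary}

Thus for zonal $W$ the conjecture is true if and only if $n\ge4$. By (i), for $n\ge4$ it amounts to the bound $\operatorname{Tr}e^{-tY_W}\le(4\pi t)^{-n/2}\int W^{n/2}dV$ for all $W$ and $t$; for $W$ without symmetry we do not claim a result.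

One comparison lies behind both theorems. After a conformal change, a splitting $\mathbb R^n=\mathbb R^{n-d}\times\mathbb R^d$ produces an angular operator on $S^{d-1}$ with eigenvalues $(l+\frac{d-2}2)^2$, and the Weyl term corresponds to replacing the sum over these eigenvalues by an integral. For $d=3$ the sum can exceed the integral by a factor $4/e$; this gives Theorem~\ref{thm:three} (Section~\ref{sec:three}). For $d=4$ the sum is always smaller. Section~\ref{sec:sfour} shows on the round $S^4$, by hand, how this leads to \eqref{eq:main}, and Sections~\ref{sec:separation}--\ref{sec:end} carry out the same steps in general.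

\section{Conformal coordinates and a Gaussian sum}\label{sec:tools}

Functions are real-valued. All operators below have real coefficients, so complexification changes neither eigenvalues nor multiplicities.

\subsection{Eigenvalues and conformal changes}\label{sec:conformal}

Let $Q[u]=\int_{S^n}\bigl(|\nabla u|^2+\frac{n(n-2)}4u^2\bigr)dV$ be the quadratic form of $Y$ on $H^1(S^n)$; it is the square of a norm equivalent to the $H^1$ norm. The form of $Y_W$ is $f\mapsto Q[W^{-1/2}f]$. Putting $f=W^{1/2}u$ in the min--max principle gives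
\begin{equation}\label{eq:minmax}
\lambda_j(W)=\min_{M\subset H^1(S^n),\ \dim M=j}\ \max_{0\ne u\in M}\ \frac{Q[u]}{\int Wu^2\,dV}.
\end{equation}
Equivalently, the numbers $1/\lambda_j(W)$ are the eigenvalues of the compact positive operator $T$ on the Hilbert space $(H^1(S^n),Q)$ defined by $Q(Tu,u')=\int Wuu'\,dV$.

On a Riemannian manifold $(M,h)$ of dimension $n$, the Yamabe operator has the form $Q_h[u]=\int\bigl(|\nabla u|_h^2+\frac{n-2}{4(n-1)}\,\mathrm{scal}_h\,u^2\bigr)dV_h$. The round sphere has scalar curvature $n(n-1)$, so $Q_g=Q$. \emph{Conformal covariance} is the identity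
\begin{equation}\label{eq:cov}
Q_{\rho^2h}[u]=Q_h\bigl[\rho^{(n-2)/2}u\bigr]
\end{equation}
for smooth $\rho>0$ and compactly supported Lipschitz $u$; also $dV_{\rho^2h}=\rho^n\,dV_h$. With $h=g$, $\rho^2=W$ and $\tilde u=W^{(n-2)/4}u$ we get $Q_{Wg}[u]=Q[\tilde u]$ and $\int u^2dV_{Wg}=\int W\tilde u^2dV$. By \eqref{eq:minmax}, the $\lambda_j(W)$ are the eigenvalues of the Yamabe operator of $Wg$.

Recall finally that $-\Delta$ on $S^k$ has the eigenvalues $l(l+k-1)$, $l\ge0$, the eigenspace being the spherical harmonics of degree $l$, of dimension $\binom{k+l}{k}-\binom{k+l-2}{k}$. This dimension is $2l+1$ on $S^2$, $(l+1)^2$ on $S^3$ and $\frac16(l+1)(l+2)(2l+3)$ on $S^4$.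

\subsection{Coordinates around a great subsphere}

Let $3\le d\le n$. Write points of $\mathbb R^{n+1}$ as $(z,\eta)\in\mathbb R^{n+1-d}\times\mathbb R^d$, and let $\Sigma=S^n\cap\{\eta=0\}\cong S^{n-d}$ be the fixed set of $O(d)$ acting on $\eta$; it consists of two points if $d=n$. Project stereographically from $p=(1,0,\dots,0)\in\Sigma$. The image point is $x=(\zeta,y)\in\mathbb R^{n-d}\times\mathbb R^d$ with $y=\eta/(1-z_1)$, so $O(d)$ acts on $y$, and $\Sigma\setminus\{p\}$ becomes $\{y=0\}$. The round metric is $g=\rho^2|dx|^2$ with $\rho=2/(1+|x|^2)$. Setting $r=|y|=e^\sigma$, $\omega=y/r$ and $X=(\sigma,\zeta)$, we identify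
\[
S^n\setminus\Sigma\cong\Omega\times S^{d-1},\qquad\Omega=\mathbb R\times\mathbb R^{n-d}.
\]
The point of the logarithmic variable is that, after a rescaling of the function, the angular part of the energy has coefficients that do not depend on $X$.

\begin{lemma}\label{lem:coord}
Let $u$ be Lipschitz with compact support in $S^n\setminus\Sigma$, let $a=\frac{d-2}2$, and put $F=r^{a}\rho^{(n-2)/2}u$ and $v=(r\rho)^2W$. Then $0<v\le\max W$ and
\begin{align}
Q[u]&=\int_{\Omega\times S^{d-1}}\bigl(F_\sigma^2+e^{2\sigma}|\nabla_\zeta F|^2+|\nabla_\omega F|^2+a^2F^2\bigr)\,dX\,d\omega,\label{eq:energy}\\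
\int_{S^n}Wu^2\,dV&=\int_{\Omega\times S^{d-1}}vF^2\,dX\,d\omega,\label{eq:weight}\\
\int_{S^n}W^{n/2}\,dV&=\int_{\Omega\times S^{d-1}}v^{n/2}e^{-(n-d)\sigma}\,dX\,d\omega.\label{eq:volume}
\end{align}
If $d=n$, there is no variable $\zeta$, functions of $\sigma$ are zonal, and $v=W\cosh^{-2}\sigma$.
\end{lemma}

\begin{proof}
We have $r\rho\le 2r/(1+r^2)=1/\cosh\sigma\le1$, with equality in the first step if $d=n$. Let $U=\rho^{(n-2)/2}u=r^{-a}F$. By \eqref{eq:cov} with $h$ the flat metric, $Q[u]=\int|\nabla U|^2dx$. Now $dx=r^d\,dX\,d\omega$, $\partial_rU=r^{-a-1}(F_\sigma-aF)$ and $2a+2=d$, so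
\[
r^d|\nabla U|^2=r^d\bigl((\partial_rU)^2+r^{-2}|\nabla_\omega U|^2+|\nabla_\zeta U|^2\bigr)=(F_\sigma-aF)^2+|\nabla_\omega F|^2+r^2|\nabla_\zeta F|^2 .
\]
The cross term $-2aFF_\sigma=-a(F^2)_\sigma$ integrates to zero, which gives \eqref{eq:energy}. Since $dV=\rho^nr^d\,dX\,d\omega$, we have $Wu^2dV=W\rho^2r^{d-2a}F^2\,dX\,d\omega=vF^2\,dX\,d\omega$ and $W^{n/2}dV=v^{n/2}r^{d-n}\,dX\,d\omega$.
\end{proof}

\subsection{The Gaussian sum}

On $S^3$ the operator $-\Delta+1$ has the eigenvalues $l(l+2)+1=m^2$, $m=l+1\ge1$, with multiplicity $m^2$. Its heat trace enters both theorems.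

\begin{lemma}\label{lem:gauss}
For every $\tau>0$,
\begin{equation}\label{eq:gauss}
\sum_{m\ge1}m^2e^{-\tau m^2}<\frac{\sqrt\pi}4\,\tau^{-3/2}=\int_0^\infty m^2e^{-\tau m^2}\,dm .
\end{equation}
\end{lemma}

\begin{proof}
Differentiate Poisson's formula $\sum_{m\in\mathbb Z}e^{-\tau m^2}=\sqrt{\pi/\tau}\sum_{k\in\mathbb Z}e^{-\pi^2k^2/\tau}$ in $\tau$ and divide by $-2$:
\[
\sum_{m\ge1}m^2e^{-\tau m^2}=\frac{\sqrt\pi}4\,\tau^{-3/2}\sum_{k\in\mathbb Z}\Bigl(1-\frac{2\pi^2k^2}\tau\Bigr)e^{-\pi^2k^2/\tau}.
\]
For $\tau<2\pi^2$ the term $k=0$ equals $1$ and all other terms are negative, so \eqref{eq:gauss} holds. For $m\ge1$ the derivative of $\tau^{3/2}e^{-\tau m^2}$ is $\tau^{1/2}(\frac32-\tau m^2)e^{-\tau m^2}\le0$ on $[\frac32,\infty)$. Hence $\tau^{3/2}\sum_mm^2e^{-\tau m^2}$ is nonincreasing there, and \eqref{eq:gauss} passes from $\tau=\frac32$ to all larger $\tau$.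
\end{proof}

\section{Dimension three}\label{sec:three}

\subsection{The round sphere}

On $S^3$ we have $Y=(-\Delta+1)-\frac14$ and $|S^3|=2\pi^2$, so $\widehat C(1)=\sup_t\Phi(t)$ with
\[
\Phi(t)=\frac{(4\pi t)^{3/2}}{2\pi^2}\operatorname{Tr}e^{-tY}=\frac4{\sqrt\pi}\,t^{3/2}e^{t/4}\sum_{m\ge1}m^2e^{-tm^2}.
\]
The supremum is well above the Weyl value $1$: the term $m=1$ alone equals $\frac4{\sqrt\pi}2^{3/2}e^{-3/2}>1.424$ at $t=2$. The margin up to $4/e$ is small, so the upper bound needs some care. Lemma~\ref{lem:gauss} is accurate for small $t$, and the series itself converges fast for large $t$.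

\begin{proposition}\label{prop:round}
$\Phi(t)<1.461$ for all $t>0$, and $\widehat C(1)<1.461$.
\end{proposition}

\begin{proof}
For $0<t\le\frac32$, Lemma~\ref{lem:gauss} gives $\Phi(t)<e^{t/4}\le e^{3/8}<1.456$. For $t\ge\frac32$ write
\[
\Phi(t)=A(t)B(t),\qquad A(t)=\frac4{\sqrt\pi}\,t^{3/2}e^{-3t/4},\qquad B(t)=1+4e^{-3t}+\sum_{m\ge3}m^2e^{-t(m^2-1)} .
\]
The first term of the last sum is at most $9e^{-12}<5.6\cdot10^{-5}$, and the ratio of consecutive terms is $\frac{(m+1)^2}{m^2}e^{-t(2m+1)}\le\frac{16}9e^{-10.5}<\frac1{10}$. So the sum is less than $\frac{10}9\cdot5.6\cdot10^{-5}<7\cdot10^{-5}$. The factor $A$ increases on $(0,2]$ and has its maximum at $t=2$, while $4e^{-3t}$ decreases; we split once so that the two factors are not bounded at points too far apart. For $\frac32\le t\le1.7$,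
\[
\Phi(t)\le A(1.7)\bigl(1+4e^{-4.5}+7\cdot10^{-5}\bigr)\le1.3978\cdot1.0446<1.4602,
\]
and for $t\ge1.7$,
\[
\Phi(t)\le A(2)\bigl(1+4e^{-5.1}+7\cdot10^{-5}\bigr)\le1.4243\cdot1.0245<1.460 .
\]
Thus $\sup_t\Phi(t)\le1.4602<1.461$.
\end{proof}

\subsection{Long cylinders}

Take $n=d=3$ in Lemma~\ref{lem:coord}. The sphere minus two poles becomes the cylinder $\mathbb R\times S^2$, the energy is $\int(F_\sigma^2+|\nabla_\omega F|^2+\frac14F^2)$, and its angular part has the eigenvalues $l(l+1)+\frac14=(l+\frac12)^2$ with multiplicity $2l+1$. If $v=1$ on a long interval of length $L$, the metric $Wg$ contains a cylinder of volume $4\pi L$, which carries a number of eigenvalues proportional to $L$ just above $\frac14$. The direction $\sigma$ contributes its own Weyl factor $L/\sqrt{4\pi t}$ to the trace, so the ratio of the trace to the Weyl term should approach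
\[
G(t)=t\sum_{l\ge0}(2l+1)e^{-t(l+1/2)^2}.
\]
This is $t$ times the midpoint sum for $\int_0^\infty2xe^{-tx^2}dx=1/t$. We need only a lower bound, for which test functions suffice.

\begin{proposition}\label{prop:cyl}
For every $L>0$ there is a smooth positive zonal $W$ on $S^3$ such that, for all $t>0$,
\[
\frac{(4\pi t)^{3/2}\operatorname{Tr}e^{-tY_W}}{\int W^{3/2}dV}\ \ge\ \frac{L-\sqrt{4\pi t}}{L+1}\;G(t).
\]
\end{proposition}

\begin{proof}
Choose $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ for $|\sigma|\le\frac L2$ and $\chi=0$ for $|\sigma|\ge\frac L2+\frac14$. For $0<\delta\le1$ put $W=\chi(\sigma)\cosh^2\sigma+\delta$. This function is positive, zonal and smooth, being constant near the poles, and $v=\chi+\delta\cosh^{-2}\sigma\ge1$ for $|\sigma|\le\frac L2$. By \eqref{eq:volume} and dominated convergence, $\int W^{3/2}dV=4\pi\int v^{3/2}d\sigma\to4\pi\int\chi^{3/2}d\sigma\le4\pi(L+\frac12)$ as $\delta\to0$. Fix $\delta$ with $\int W^{3/2}dV\le4\pi(L+1)$.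

Let $e_{l,i}$, $1\le i\le2l+1$, be an orthonormal basis of the spherical harmonics of degree $l$ on $S^2$, and for $k\ge1$ let
\[
F_{k,l,i}(\sigma,\omega)=\sin\bigl(\pi k(\sigma+\tfrac L2)/L\bigr)\,e_{l,i}(\omega)\quad\text{for }|\sigma|\le\tfrac L2,\qquad F_{k,l,i}=0\quad\text{otherwise}.
\]
These functions are Lipschitz with compact support, so Lemma~\ref{lem:coord} applies. They are orthogonal in $L^2(d\sigma\,d\omega)$ and for the energy, because the sines, their derivatives, the $e_{l,i}$ and their gradients are orthogonal families. The quotient of the energy of $F_{k,l,i}$ by its squared norm is $\pi^2k^2/L^2+(l+\frac12)^2$. List these quotients as $\mu_1\le\mu_2\le\cdots$. On the span of the first $j$ functions the energy is at most $\mu_j\int F^2\le\mu_j\int vF^2$, so $\lambda_j(W)\le\mu_j$ by \eqref{eq:minmax}. Therefore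
\[
\operatorname{Tr}e^{-tY_W}\ge\sum_{k\ge1}e^{-t\pi^2k^2/L^2}\cdot\frac{G(t)}t\ge\Bigl(\frac L{\sqrt{4\pi t}}-1\Bigr)\frac{G(t)}t,
\]
since $\sum_{k\ge1}e^{-bk^2}\ge\int_1^\infty e^{-bx^2}dx\ge\frac12\sqrt{\pi/b}-1$ for $b>0$. If $L>\sqrt{4\pi t}$, multiply by $(4\pi t)^{3/2}$ and use $\int W^{3/2}dV\le4\pi(L+1)$; otherwise there is nothing to prove.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
The first claim is Proposition~\ref{prop:round}. The term $l=0$ of $G$ is $te^{-t/4}$, which is largest at $t=4$, so $G(4)\ge4/e$. Proposition~\ref{prop:cyl} with $t=4$ gives, for $L>4\sqrt\pi$,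
\[
\widehat C(W)\ge\frac4e\cdot\frac{L-4\sqrt\pi}{L+1}\longrightarrow\frac4e\qquad(L\to\infty).
\]
For $L=2000$ the lower bound exceeds $1.465>1.461$, so \eqref{eq:conj} fails. A constant multiple of this $W$ is a normalized counterexample.
\end{proof}

\begin{remark}
Letting $L\to\infty$ for each fixed $t$ gives $\sup_WC(W)\ge|S^3|(4\pi)^{-3/2}\max_tG(t)$, the supremum being over normalized $W$. In particular $\sup_WC(W)/C(1)\ge(4/e)/1.461>1.007$.
\end{remark}

\section{The round four-sphere by hand}\label{sec:sfour}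

Let $n=4$ and $W=1$. Since $|S^4|=8\pi^2/3$, the claim \eqref{eq:main} reads $\operatorname{Tr}e^{-tY}<1/(6t^2)$. The eigenvalues of $Y$ are $l(l+3)+2=\nu(\nu+1)$ with $\nu=l+1\ge1$, of multiplicity $\frac16\nu(\nu+1)(2\nu+1)=\sum_{m=1}^\nu m^2$. Fix $t>0$. The proof has four steps.

\emph{Step 1: sort by angular momentum.} Writing $\nu=m+j$ with $j\ge0$,
\[
\operatorname{Tr}e^{-tY}=\sum_{m\ge1}m^2\varphi(m^2),\qquad\varphi(\theta)=\sum_{j\ge0}e^{-t(\sqrt\theta+j)(\sqrt\theta+j+1)} .
\]
The function $\varphi$ is defined for all real $\theta>0$, so the sum over $m$ can be compared with an integral.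

\emph{Step 2: the integral is at most the Weyl term.} For real $m>0$ and $\lambda=\nu(\nu+1)$ with real $\nu>0$, let $N_m(\lambda)$ be the number of $j\ge0$ with $(m+j)(m+j+1)<\lambda$, that is, with $m<\nu-j$. Then
\[
\int_0^\infty m^2N_m(\lambda)\,dm=\frac13\sum_{0\le j<\nu}(\nu-j)^3\le\frac{\lambda^2}{12}.
\]
Indeed, $\gamma(\nu)=\frac14\nu^2(\nu+1)^2-\sum_{0\le j<\nu}(\nu-j)^3$ satisfies $\gamma(\nu+1)-\gamma(\nu)=(\nu+1)^3-(\nu+1)^3=0$, and $\gamma(\nu)=\frac14\nu^2(\nu-1)^2\ge0$ for $0<\nu\le1$. Since $\varphi(m^2)=t\int_0^\infty e^{-t\lambda}N_m(\lambda)\,d\lambda$, we get $\int_0^\infty m^2\varphi(m^2)\,dm\le\frac t{12}\int_0^\infty e^{-t\lambda}\lambda^2d\lambda=1/(6t^2)$.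

\emph{Step 3: $\varphi$ is a superposition of exponentials.} The $j$-th term of $\varphi$ is $e^{-tj(j+1)}e^{-t\theta}e^{-b\sqrt\theta}$ with $b=t(2j+1)$, and $e^{-b\sqrt\theta}=\int_0^\infty b(4\pi s^3)^{-1/2}e^{-b^2/4s}e^{-\theta s}ds$. Hence $\varphi(\theta)=\int e^{-\theta\tau}d\mu(\tau)$ with a nonzero positive measure $\mu$ on $(t,\infty)$.

\emph{Step 4: the sum is less than the integral.} Integrating \eqref{eq:gauss} against $d\mu(\tau)$ gives $\sum_mm^2\varphi(m^2)<\int_0^\infty m^2\varphi(m^2)\,dm\le1/(6t^2)$.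

Step 3 cannot be skipped by comparing sum and integral for the counting function. For $\lambda$ slightly above $2$ we have $\sum_{m\ge1}m^2N_m(\lambda)=1$, while $\int_0^\infty m^2N_m(\lambda)\,dm$ is close to $\frac13$. So the comparison fails for a function of $m$ that is merely nonincreasing, and it must be made after the Laplace transform in $\lambda$. For general $W$, Step 1 is separation of variables, Step 2 is a Lieb--Thirring inequality, and Step 3 comes from the positivity of heat kernels.

\section{Separation of variables}\label{sec:separation}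

From now on $n\ge4$, $W$ is as in Theorem~\ref{thm:four}, and $t>0$ is fixed. We use Lemma~\ref{lem:coord} with $d=4$, so that $a=1$ and $\Omega=\mathbb R\times\mathbb R^{n-4}$. By the symmetry, $v=v(X)$ is a smooth function on $\Omega$ that does not depend on $\omega$, and \eqref{eq:volume} becomes
\begin{equation}\label{eq:vol4}
\int_\Omega v^{n/2}e^{-(n-4)\sigma}\,dX=\frac1{2\pi^2}\int_{S^n}W^{n/2}\,dV .
\end{equation}
On harmonics of degree $m-1$ the angular part $-\Delta_\omega+1$ of \eqref{eq:energy} is the number $m^2$. To interpolate between these numbers, put for $\theta\ge0$ and $F\in C_c^\infty(\Omega)$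
\[
q_\theta[F]=\int_\Omega\bigl(F_\sigma^2+e^{2\sigma}|\nabla_\zeta F|^2+\theta F^2\bigr)dX .
\]
The form $q_0$ comes from the symmetric nonnegative operator $-\partial_\sigma^2-e^{2\sigma}\Delta_\zeta$ on $C_c^\infty(\Omega)$, so it is closable in $L^2(\Omega,dX)$. Let $H\ge0$ be the self-adjoint operator of its closure (the Friedrichs extension) and $\mathcal E\subset L^2(\Omega)$ the form domain. For $\theta>0$, $(\mathcal E,q_\theta)$ is a Hilbert space in which $C_c^\infty(\Omega)$ is dense, and the norms for different $\theta>0$ are equivalent. Define $T_\theta$ on $(\mathcal E,q_\theta)$ by $q_\theta(T_\theta F,F')=\int vFF'\,dX$. It is bounded because $v\le\max W$, and it is positive and injective because $v>0$.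

\begin{lemma}\label{lem:split}
For every $\theta>0$ the operator $T_\theta$ is compact. Write its eigenvalues as $1/\Lambda_j(\theta)$ with $0<\Lambda_1(\theta)\le\Lambda_2(\theta)\le\cdots$. Then $\Lambda_j(\theta)$ is nondecreasing in $\theta$, and $\Lambda_j(\theta)\ge c_\theta\,j^{2/n}$ with $c_\theta>0$ independent of $j$. With $\varphi(\theta)=\sum_je^{-t\Lambda_j(\theta)}<\infty$,
\begin{equation}\label{eq:split}
\operatorname{Tr}e^{-tY_W}=\sum_{m\ge1}m^2\varphi(m^2).
\end{equation}
\end{lemma}

\begin{proof}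
First, $C_c^\infty(S^n\setminus\Sigma)$ is dense in $H^1(S^n)$. Let $\beta_\varepsilon$ be smooth with values in $[0,1]$, equal to $1$ within distance $\varepsilon$ of $\Sigma$ and to $0$ beyond distance $2\varepsilon$, with $|\nabla\beta_\varepsilon|\le C/\varepsilon$. Since $\Sigma$ has codimension four, the support has volume $O(\varepsilon^4)$, so $Q[\beta_\varepsilon u]=O(\varepsilon^2)$ for smooth $u$, and $(1-\beta_\varepsilon)u\to u$ in $H^1$.

Let $e_{m,i}$, $1\le i\le m^2$, be an orthonormal basis of the harmonics of degree $m-1$ on $S^3$. For $u\in C_c^\infty(S^n\setminus\Sigma)$ and $F$ as in Lemma~\ref{lem:coord}, the coefficients $F_{m,i}(X)=\int F(X,\omega)e_{m,i}(\omega)\,d\omega$ lie in $C_c^\infty(\Omega)$. Parseval's identity on $S^3$, applied to $F$, $F_\sigma$, $\nabla_\zeta F$ and to $\int(|\nabla_\omega F|^2+F^2)\,d\omega=\sum m^2F_{m,i}^2$, gives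
\[
Q[u]=\sum_{m,i}q_{m^2}[F_{m,i}],\qquad\int Wu^2dV=\sum_{m,i}\int_\Omega vF_{m,i}^2\,dX .
\]
The second identity is where the symmetry of $W$ is used. The map $u\mapsto(F_{m,i})$ is isometric from a dense subspace of $(H^1,Q)$ into $\bigoplus_{m,i}(\mathcal E,q_{m^2})$, and its range contains all finite families of functions in $C_c^\infty(\Omega)$. It extends to a unitary map that carries the operator $T$ of Section~\ref{sec:conformal} to $\bigoplus_{m,i}T_{m^2}$.

Hence $T_1$ is compact. Let $JF=v^{1/2}F$, $J:\mathcal E\to L^2(\Omega)$. Then $T_\theta=J^*J$, the adjoint being taken with respect to $q_\theta$, so $T_\theta$ is compact if and only if $J$ is compact on $(\mathcal E,q_\theta)$; by the equivalence of norms this does not depend on $\theta$. The spectrum of $Y_W$ is the union over $m\ge1$ of the sequences $(\Lambda_j(m^2))_j$, each repeated $m^2$ times, which is \eqref{eq:split}. The min--max principle and density give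
\begin{equation}\label{eq:minmax2}
\Lambda_j(\theta)=\inf_{M\subset C_c^\infty(\Omega),\ \dim M=j}\ \max_{0\ne F\in M}\ \frac{q_\theta[F]}{\int vF^2\,dX},
\end{equation}
so $\Lambda_j$ is nondecreasing and $\Lambda_j(\theta)\ge\min(\theta,1)\Lambda_j(1)$. Since $(\Lambda_j(1))_j$ is part of the spectrum of $Y_W$, we have $\Lambda_j(1)\ge\lambda_j(W)\ge\lambda_j(1)/\max W$ by \eqref{eq:minmax}. Finally, if $\lambda_j(1)$ belongs to degree $l$, then $j\le C(l+1)^n$ and $\lambda_j(1)=(l+\frac n2)(l+\frac n2-1)\ge\frac12(l+1)^2$.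
\end{proof}

\begin{example}\label{ex:pt}
For $n=4$ and $W=1$ this $\varphi$ is the function of Section~\ref{sec:sfour}. Here $v=\cosh^{-2}\sigma$ and $\mathcal E=H^1(\mathbb R)$. Let $\theta=m^2$, $x=\tanh\sigma$ and $F=\cosh^{-m}\sigma\cdot P(x)$ with $P$ a polynomial. From $dx/d\sigma=1-x^2=v$ we get $-F_{\sigma\sigma}+m^2F=v\cosh^{-m}\sigma\cdot DP$, where $DP=m(m+1)P+2(m+1)xP'-(1-x^2)P''$. On monomials $D$ is triangular with the distinct diagonal entries $(m+j)(m+j+1)$, so it has an eigenpolynomial $P_j$ of each degree $j\ge0$, and the corresponding $F_j$ are eigenfunctions of $T_\theta$. If $F\in\mathcal E$ is $q_\theta$-orthogonal to all $F_j$, then $0=\int vF_jF\,d\sigma=\int_{-1}^1P_j(1-x^2)^{m/2}F\,dx$ for all $j$, and $F=0$ by the Weierstrass theorem. So the eigenvalues are exactly $(m+j)(m+j+1)$, $j\ge0$.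
\end{example}

\section{The integral over the angular momentum}\label{sec:lt}

\begin{proposition}\label{prop:integral}
$\displaystyle\int_0^\infty m^2\varphi(m^2)\,dm\le(4\pi t)^{-n/2}\int_{S^n}W^{n/2}\,dV$.
\end{proposition}

For real $m,\lambda>0$ let $N_m(\lambda)=\#\{j:\Lambda_j(m^2)<\lambda\}$. By \eqref{eq:minmax2}, $\Lambda_j(m^2)<\lambda$ means that the $j$-th min--max level of the single operator $H-\lambda v$ lies below $-m^2$. A level $E<0$ thus contributes $\int_0^{|E|^{1/2}}m^2dm=\frac13|E|^{3/2}$ to $\int m^2N_m(\lambda)\,dm$, and we are led to bound a sum of $\frac32$-powers of negative levels with no loss in the constant. Write $x_-=\max(-x,0)$ and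
\[
L_{\gamma,D}=\frac{\Gamma(\gamma+1)}{(4\pi)^{D/2}\,\Gamma(\gamma+1+D/2)},
\]
so that $L_{\gamma,D}\,w^{\gamma+D/2}=(2\pi)^{-D}\int_{\mathbb R^D}(|\xi|^2-w)_-^\gamma\,d\xi$ for $w\ge0$, and $L_{3/2,1}=\frac3{16}$. We use two Lieb--Thirring inequalities with these semiclassical constants.
\begin{enumerate}
\item[(LT1)] If $B$ is a measurable function on $\mathbb R$ with values in nonnegative $k\times k$ Hermitian matrices and $\int\operatorname{Tr}B^2\,d\sigma<\infty$, then the negative eigenvalues $E_j$ of $-\frac{d^2}{d\sigma^2}\otimes1-B(\sigma)$ satisfy $\sum_j|E_j|^{3/2}\le\frac3{16}\int\operatorname{Tr}B^2d\sigma$. See \cite{LT} for $k=1$ and \cite{LW} for matrices; see also \cite{BL}.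
\item[(LT2)] $\operatorname{Tr}(-\Delta-w)_-^2\le L_{2,D}\int_{\mathbb R^D}w^{2+D/2}$ for $w\ge0$ and $D\ge1$. See \cite{LW}, which covers all exponents $\gamma\ge\frac32$.
\end{enumerate}
For $n=4$, $H-\lambda v$ is a scalar Schr\"odinger operator on the line and (LT1) applies directly; in Example~\ref{ex:pt} it has the right side $\frac3{16}\lambda^2\int\cosh^{-4}\sigma\,d\sigma=\frac14\lambda^2$ and is the inequality $\gamma(\nu)\ge0$ of Section~\ref{sec:sfour}. For $n\ge5$ the coefficient $e^{2\sigma}$ prevents a direct use of an inequality on $\mathbb R^{n-3}$. We regard $H-\lambda v$ instead as an operator on the line whose potential is an operator in $\zeta$; for fixed $\sigma$ the coefficient is a constant and scales out. This requires (LT1) in infinite dimensions.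

\begin{lemma}\label{lem:oplt}
Let $\mathcal G$ be a separable Hilbert space and let $B(\sigma)\ge0$, $\sigma\in\mathbb R$, be operators on $\mathcal G$, uniformly bounded and weakly measurable in $\sigma$, with $\int\operatorname{Tr}B^2d\sigma<\infty$. Let $h[F]=\int\bigl(\|F_\sigma\|^2-\langle F,BF\rangle\bigr)d\sigma$ on $H^1(\mathbb R;\mathcal G)$, and let $E_j=\inf_{\dim M=j}\max_{0\ne F\in M}h[F]/\int\|F\|^2d\sigma$. Then $\sum_j(E_j)_-^{3/2}\le\frac3{16}\int\operatorname{Tr}B^2d\sigma$.
\end{lemma}

\begin{proof}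
Let $P_k$ be increasing orthogonal projections of finite rank that converge strongly to $1$, and let $E_j^{(k)}\ge E_j$ be the levels of $h$ restricted to $H^1(\mathbb R;P_k\mathcal G)$. This restriction is the form of a matrix Schr\"odinger operator with the square integrable potential $P_kBP_k$. Such a potential is a relatively compact perturbation, so the essential spectrum is $[0,\infty)$ and the negative $E_j^{(k)}$ are the negative eigenvalues. By (LT1), and since the Hilbert--Schmidt norm of $P_kBP_k$ is at most that of $B$, we have $\sum_j(E_j^{(k)})_-^{3/2}\le\frac3{16}\int\operatorname{Tr}B^2d\sigma$. For $F\in H^1(\mathbb R;\mathcal G)$, dominated convergence gives $P_kF\to F$ in $H^1$, and $h$ is continuous in this norm because $B$ is uniformly bounded. Applied to a basis of a $j$-dimensional $M$, this shows that the maximum of the quotient over $P_kM$ tends to the maximum over $M$; hence $E_j^{(k)}\to E_j$. Pass to the limit in each partial sum $\sum_{j\le j_0}$, then let $j_0\to\infty$.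
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:integral}]
Fix $\lambda>0$. If $n\ge5$, let $\mathcal G=L^2(\mathbb R^{n-4})$, $A(\sigma)=-e^{2\sigma}\Delta_\zeta-\lambda v(\sigma,\cdot)$ and $B(\sigma)=A(\sigma)_-$. If $n=4$, let $\mathcal G=\mathbb R$ and $B=\lambda v$. Then $0\le B\le\lambda\max W$.

The function $B$ is strongly continuous, hence weakly measurable. For $n=4$ it is smooth. For $n\ge5$, all $A(\sigma)$ have the core $C_c^\infty(\mathbb R^{n-4})$, and $A(\sigma')f\to A(\sigma)f$ in $\mathcal G$ as $\sigma'\to\sigma$ for $f$ in this core. Convergence on a common core implies strong resolvent convergence, and this implies strong convergence of $b(A(\sigma'))$ for bounded continuous $b$. Take $b(x)=\min(x_-,\lambda\max W)$, for which $b(A(\sigma))=B(\sigma)$.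

By (LT2) with $D=n-4$, so that $2+D/2=n/2$,
\[
\operatorname{Tr}B(\sigma)^2=e^{4\sigma}\operatorname{Tr}\bigl(-\Delta_\zeta-\lambda e^{-2\sigma}v\bigr)_-^2\le L_{2,n-4}\,\lambda^{n/2}e^{-(n-4)\sigma}\int v^{n/2}d\zeta .
\]
For $n=4$ this is an equality, with $L_{2,0}=1$ and no integral. The factor $e^{-(n-4)\sigma}$ is exactly the weight in \eqref{eq:vol4}, so $\int\operatorname{Tr}B^2d\sigma\le L_{2,n-4}\lambda^{n/2}(2\pi^2)^{-1}\int W^{n/2}dV$.

Let $h$ and $E_j$ be as in Lemma~\ref{lem:oplt}. If $\Lambda_j(m^2)<\lambda$, then by \eqref{eq:minmax2} there is a $j$-dimensional $M\subset C_c^\infty(\Omega)\subset H^1(\mathbb R;\mathcal G)$ on whose nonzero elements $q_0[F]-\lambda\int vF^2<-m^2\int F^2$. Since $A(\sigma)\ge-B(\sigma)$, the left side is at least $h[F]$, so $E_j<-m^2$. Hence $N_m(\lambda)\le\#\{j:E_j<-m^2\}$. The factor $\Gamma(3)$ cancels in the product of constants, $L_{3/2,1}L_{2,n-4}=\Gamma(\frac52)(4\pi)^{-(n-3)/2}/\Gamma(\frac n2+1)$, and Lemma~\ref{lem:oplt} gives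
\[
\int_0^\infty m^2N_m(\lambda)\,dm\le\frac13\sum_j(E_j)_-^{3/2}\le\frac{\Gamma(5/2)\,(4\pi)^{-(n-3)/2}}{6\pi^2\,\Gamma(\frac n2+1)}\,\lambda^{n/2}\int W^{n/2}dV .
\]
Because $\Gamma(\frac52)(4\pi)^{3/2}=\frac34\sqrt\pi\cdot8\pi^{3/2}=6\pi^2$, the constant equals $(4\pi)^{-n/2}/\Gamma(\frac n2+1)$. Now $e^{-t\Lambda}=t\int_\Lambda^\infty e^{-t\lambda}d\lambda$ gives $\varphi(m^2)=t\int_0^\infty e^{-t\lambda}N_m(\lambda)\,d\lambda$. The function $N_m(\lambda)$ is jointly Borel since each $\Lambda_j(m^2)$ is monotone in $m$. Tonelli's theorem and $t\int_0^\infty e^{-t\lambda}\lambda^{n/2}d\lambda=\Gamma(\frac n2+1)t^{-n/2}$ finish the proof.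
\end{proof}

\section{The trace as a Laplace transform}\label{sec:laplace}

\begin{proposition}\label{prop:laplace}
There is a positive Borel measure $\mu\ne0$ on $(0,\infty)$ with $\varphi(\theta)=\int e^{-\theta\tau}d\mu(\tau)$ for all $\theta>0$.
\end{proposition}

In other words, $\varphi$ is completely monotone in the sense of Bernstein's theorem. If $v$ were $1$, the parameter $\theta$ would shift the spectrum and $\varphi$ would be a multiple of $e^{-t\theta}$. In general $\varphi(\theta)$ is the heat trace of $v^{-1/2}(H+\theta)v^{-1/2}$, in which $\theta$ multiplies the unbounded function $1/v$, and the dependence on $\theta$ is not explicit. Resolvents repair this. The numbers $(1+t\Lambda_j/N)^{-1}$ are the eigenvalues of an operator built from $(H+cv+\theta)^{-1}$, where $\theta$ is again a shift, and $(1+x/N)^{-N}$ decreases to $e^{-x}$ as $N\to\infty$ for $x\ge0$.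

We use the following fact. For $c>0$, the operator $H+cv$ is the Friedrichs extension of a second-order elliptic operator with smooth coefficients and nonnegative potential, and its form is a Dirichlet form. Then $e^{-s(H+cv)}$ has an integral kernel $p_s(X,X')$ that is nonnegative, symmetric, and smooth in $(s,X,X')$ for $s>0$; see for instance \cite{Davies,Grigoryan}.

\begin{proof}
\emph{An operator on $L^2$ with the right eigenvalues.} Let $\theta>0$ and $Z=v^{1/2}(H+\theta)^{-1/2}$. The operator $(H+\theta)^{-1/2}$ maps $L^2(\Omega)$ isometrically onto $(\mathcal E,q_\theta)$, and $\int vF^2=\|Zf\|^2$ for $F=(H+\theta)^{-1/2}f$. So $T_\theta$ is unitarily equivalent to $Z^*Z$, and $K=ZZ^*=v^{1/2}(H+\theta)^{-1}v^{1/2}$ is compact with the nonzero eigenvalues $1/\Lambda_j(\theta)$. Fix an even integer $N>n/2$, put $c=N/t$ and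
\[
R=c\,v^{1/2}(H+cv+\theta)^{-1}v^{1/2}.
\]
Multiply the resolvent identity $(H+cv+\theta)^{-1}=(H+\theta)^{-1}-c(H+\theta)^{-1}v(H+cv+\theta)^{-1}$ on both sides by $v^{1/2}$ and by $c$: this gives $R=cK-cKR$, so $R=cK(1+cK)^{-1}$. The nonzero eigenvalues of $R$ are $c/(c+\Lambda_j(\theta))$, and by the growth bound of Lemma~\ref{lem:split},
\[
\psi_N(\theta):=\sum_j\Bigl(1+\frac{t\Lambda_j(\theta)}N\Bigr)^{-N}=\operatorname{Tr}R^N<\infty .
\]

\emph{The trace as an integral of kernels.} From $(H+cv+\theta)^{-1}=\int_0^\infty e^{-\theta s}e^{-s(H+cv)}ds$ and Tonelli's theorem, $R$ acts on nonnegative $f\in L^2(\Omega)$ by the kernel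
\[
\kappa(X,X')=c\,v(X)^{1/2}\int_0^\infty e^{-\theta s}p_s(X,X')\,ds\;v(X')^{1/2}\in[0,\infty],
\]
in which $p_s$ does not depend on $\theta$. Since $Rf$ is again nonnegative and in $L^2$, we may iterate: $R^{N/2}$ acts on such $f$ by the $\frac N2$-fold composition $k\ge0$ of $\kappa$, which is symmetric. On the other hand $R^{N/2}$ is Hilbert--Schmidt, with a kernel $\tilde k\in L^2(\Omega\times\Omega)$ and $\operatorname{Tr}R^N=\iint\tilde k^2$. For bounded measurable sets $S,S'\subset\Omega$, both $\iint_{S\times S'}k$ and $\iint_{S\times S'}\tilde k$ equal $\langle\mathbf 1_S,R^{N/2}\mathbf 1_{S'}\rangle$. So $k$ is locally integrable, and $k=\tilde k$ almost everywhere because rectangles determine a finite signed measure on a bounded box. By symmetry and Tonelli's theorem,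
\[
\psi_N(\theta)=\iint k(X,X')k(X',X)\,dX\,dX'=\int_{(0,\infty)^N}e^{-\theta(s_1+\dots+s_N)}\,\Pi_N(s)\,ds,
\]
where $\Pi_N(s)=c^N\int_{\Omega^N}\prod_{i=1}^Nv(X_i)\,p_{s_i}(X_i,X_{i+1})\,dX_1\cdots dX_N\ge0$ with $X_{N+1}=X_1$. This function does not depend on $\theta$. Let $\mu_N$ be the image of $\Pi_N(s)\,ds$ under $s\mapsto s_1+\dots+s_N$; then $\psi_N(\theta)=\int e^{-\theta\tau}d\mu_N(\tau)$ for all $\theta>0$.

\emph{The limit $N\to\infty$.} Let $N_0$ be the smallest even integer above $n/2$. Then $\psi_N\le\psi_{N_0}$, and $\psi_N(\theta)\to\varphi(\theta)$ by dominated convergence in the sum over $j$. Since $\mu_N([0,\tau_0])\le e^{\tau_0}\psi_{N_0}(1)$ for every $\tau_0>0$, Helly's selection theorem gives a subsequence and a positive measure $\mu$ on $[0,\infty)$ with $\int f\,d\mu_N\to\int f\,d\mu$ for all $f\in C_c([0,\infty))$. Let $\beta$ be continuous and nonincreasing, equal to $1$ on $[0,\tau_0]$ and to $0$ on $[\tau_0+1,\infty)$. Then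
\[
0\le\psi_N(\theta)-\int\beta(\tau)e^{-\theta\tau}d\mu_N(\tau)\le\int_{\tau>\tau_0}e^{-\theta\tau}d\mu_N(\tau)\le e^{-\theta\tau_0/2}\,\psi_{N_0}(\theta/2).
\]
Letting $N\to\infty$ along the subsequence and then $\tau_0\to\infty$ yields $\varphi(\theta)=\int_{[0,\infty)}e^{-\theta\tau}d\mu(\tau)$. We have $\mu\ne0$ because $\varphi>0$. Finally $\varphi\ge\mu(\{0\})$, and $\int_0^\infty m^2\varphi(m^2)\,dm<\infty$ by Proposition~\ref{prop:integral}, so $\mu(\{0\})=0$.
\end{proof}

\section{End of the proof and the role of the hypotheses}\label{sec:end}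

\begin{proof}[Proof of Theorem~\ref{thm:four}]
By \eqref{eq:split}, Proposition~\ref{prop:laplace}, Lemma~\ref{lem:gauss}, Tonelli's theorem and Proposition~\ref{prop:integral},
\begin{align*}
\operatorname{Tr}e^{-tY_W}&=\int\sum_{m\ge1}m^2e^{-\tau m^2}\,d\mu(\tau)<\int\int_0^\infty m^2e^{-\tau m^2}\,dm\,d\mu(\tau)\\
&=\int_0^\infty m^2\varphi(m^2)\,dm\le(4\pi t)^{-n/2}\int_{S^n}W^{n/2}\,dV .
\end{align*}
The inequality in the first line is strict because \eqref{eq:gauss} is strict at every $\tau>0$, the measure $\mu$ on $(0,\infty)$ is nonzero, and the larger integral is finite.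
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
By \eqref{eq:weyl}, $C(W)\ge(4\pi)^{-n/2}\int W^{n/2}dV$ for every $W$, and by \eqref{eq:main} equality holds, without being attained, for $W$ as in Theorem~\ref{thm:four}. The case $W=1$ is (i); then (ii) and the first part of (iii) follow. A zonal function is invariant under $O(n)$ acting on the $n$ coordinates orthogonal to its axis, hence under $O(4)$ acting on four of them. Let $\Psi$ be conformal, $\tilde W=(W\circ\Psi)|\Psi'|^2$ and $\tilde u=|\Psi'|^{(n-2)/2}\,u\circ\Psi$. Since $\Psi$ is an isometry from $(S^n,\Psi^*g)$ to $(S^n,g)$, the identity \eqref{eq:cov} gives $Q[u]=Q_{\Psi^*g}[u\circ\Psi]=Q[\tilde u]$. The change of variables with Jacobian $|\Psi'|^n$ gives $\int Wu^2dV=\int\tilde W\tilde u^2dV$ and $\int W^{n/2}dV=\int\tilde W^{n/2}dV$. By \eqref{eq:minmax}, $Y_{\tilde W}$ and $Y_W$ have the same spectrum, so $\tilde W$ is normalized and $C(\tilde W)=C(W)$.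
\end{proof}

The symmetry of $W$ enters once, in Lemma~\ref{lem:split}. If $v$ depends on $\omega$, the form $\int vF^2$ couples different harmonics, and there is no function $\varphi$ of one variable whose values at $\theta=m^2$ give the trace.

The number four enters twice. First, the multiplicity $m^2$ produces the exponent $\frac32$ in Section~\ref{sec:lt}. For $d=3$ the angular eigenvalues are $x^2$ with $x=l+\frac12$ and multiplicity $2x$, and $\int_0^{|E|^{1/2}}2x\,dx=|E|$ leads to the exponent $1$, which (LT1) does not cover. Second, the analog of Lemma~\ref{lem:gauss} for $d=3$ is false: at $\tau=4$,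
\[
\sum_{l\ge0}(2l+1)e^{-4(l+1/2)^2}>e^{-1}>\frac14=\int_0^\infty2xe^{-4x^2}dx .
\]
The ratio of $e^{-1}$ to $\frac14$ is the number $4/e$ of Theorem~\ref{thm:three}. The inequality that fails for $S^2$ gives the counterexample in dimension three, and the one that holds for $S^3$ gives the strict bound in all dimensions $n\ge4$.

\begin{thebibliography}{9}

\bibitem{BL}
Benguria and Loss, Math. Res. Lett. \textbf{7} (2000).

\bibitem{Davies}
Davies, \emph{Heat Kernels and Spectral Theory}.

\bibitem{Grigoryan}
Grigor'yan, \emph{Heat Kernel and Analysis on Manifolds}.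

\bibitem{LW}
Laptev and Weidl, Acta Math. \textbf{184} (2000), 87--111.

\bibitem{LT}
Lieb and Thirring, 1976.

\bibitem{problem}
\emph{Low Eigenvalues of Laplace and Schr\"odinger Operators},
\texttt{https://core.ac.uk/download/595727933.pdf}.

\end{thebibliography}
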